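# Metrizability of hereditarily strongly collectionwise Hausdorff manifolds under PFA

## 1. The guess "metrizable", tested on the long ray and on $\mathbb L\times\mathbb R$

A *manifold* is a connected Hausdorff space in which every point has a neighborhood homeomorphic to $\mathbb R^n$, for some fixed $n$ (the dimension). We always take it to be nonempty. A subset $D$ of a space is *closed discrete* if it is closed and its subspace topology is discrete. A collection of sets is *discrete* if every point of the space has a neighborhood meeting at most one member.

**Definition 1.1.** A space is *collectionwise Hausdorff* (cwH) if every closed discrete $D$ expands to a disjoint collection of open sets $U_d$ $(d\in D)$ with $d\in U_d$. It is *strongly cwH* if every closed discrete $D$ expands to a discrete collection of open sets $U_d$ with $U_d\cap D=\{d\}$ for all $d\in D$. It is *hereditarily (strongly) cwH* if every subspace is (strongly) cwH.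

Every normal cwH space is strongly cwH. Write PFA for the Proper Forcing Axiom (recalled in Section 2). Two facts are known: under PFA every hereditarily normal, hereditarily cwH manifold of dimension greater than $1$ is metrizable; and it is enough to assume normal and hereditarily strongly cwH. The question, posed in Peter Nyikos, *Correction to "Complete normality and metrization theory of manifolds"* (http://www.math.sc.edu/~nyikos/scwh.pdf), is whether normality can be dropped from the second statement: under PFA, is every hereditarily strongly cwH manifold of dimension greater than $1$ metrizable?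

The answer one would first guess is yes. One might even guess that not all of the words "dimension greater than $1$", "hereditarily" and "strongly" are needed. We test this on the two simplest nonmetrizable manifolds at hand. First, a small observation.

**Lemma 1.2.** *Let $D$ be a discrete subspace of a space $M$. Then $P_D=M\setminus(\overline D\setminus D)$ is open, $D$ is closed discrete in $P_D$, and $Y\subset P_D$ whenever $Y\subset M$ and $D$ is closed in $Y$. Consequently $M$ is hereditarily strongly cwH if and only if every open subspace of $M$ is strongly cwH; and $M$ is hereditarily cwH as soon as every discrete subspace of $M$ expands to disjoint open sets.*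

*Proof.* If $V_d$ is open with $V_d\cap D=\{d\}$ (points are closed in our spaces), then $V_d\cap\overline D\subset\overline{V_d\cap D}=\{d\}$. So $D$ is open in $\overline D$, hence $\overline D\setminus D$ is closed in $M$ and $P_D$ is open. Also $\overline D\cap P_D=D$. If $D$ is closed in $Y$, then $\overline D\cap Y=D$, so $Y\subset P_D$. Now let $D$ be closed discrete in $Y$. A discrete open expansion in $P_D$ restricts to one in $Y$, and a disjoint open expansion in $M$ restricts to one in $Y$. $\square$

**The long ray.** Let $\mathbb L$ be the open long ray: $\omega_1\times[0,1)$ in the lexicographic order, with the least point removed, in the order topology. We write $\alpha$ for the point $(\alpha,0)$, so the nonzero countable ordinals form a closed subset of $\mathbb L$. We write $(0,x)$ for the set of points below $x$, and $(x,\omega_1)$ for the set of points above $x$. Each $(0,\gamma)$ with $0<\gamma<\omega_1$ is homeomorphic to a real interval, so $\mathbb L$ is a $1$-manifold. The set $[1,\omega_1)$ is countably compact, since every sequence in it lies in some compact $[1,\gamma]$. It is not compact, so $\mathbb L$ is not metrizable.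

Yet $\mathbb L$ is hereditarily strongly cwH. By Lemma 1.2 we only need open subspaces. An open subspace is the disjoint sum of its components, which are open intervals, so it suffices to treat these. A bounded one is metrizable. Let $J=(x,\omega_1)$ (possibly $J=\mathbb L$), and let $D\subset J$ be closed discrete in $J$. For $x'\in J$ the set $[x',\omega_1)$ is countably compact, so it meets $D$ in a finite set. Hence $D\subset(x,\gamma)$ for some $\gamma<\omega_1$. In the metrizable space $(x,\gamma+1)$ expand $D$ to a discrete collection of open sets, each meeting $D$ in one point, and cut them down to $(x,\gamma)$. The collection is still discrete in $J$, because the open set $(\gamma,\omega_1)$ misses all its members.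

The *long line*, two copies of $\mathbb L$ glued at a common end point $0$, behaves the same way: it is a nonmetrizable $1$-manifold, and, being a linearly ordered space, it is hereditarily collectionwise normal (a classical fact), hence hereditarily strongly cwH. So the guess is wrong in dimension $1$. What $\mathbb L$ has and higher dimensional manifolds lack is that removing a point disconnects it.

**The product $\mathbb L\times\mathbb R$.** This is a $2$-manifold. It is not metrizable, because it contains a closed copy of $\mathbb L$.

**Proposition 1.3.** *The nonmetrizable $2$-manifold $\mathbb L\times\mathbb R$ is hereditarily cwH and strongly cwH (in ZFC). It is not hereditarily strongly cwH.*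

*Proof.* *Hereditarily cwH.* By Lemma 1.2 it suffices to expand each discrete subspace $D$ to disjoint open sets. Suppose that for stationarily many limit $\alpha$ there is a point $(\alpha,r_\alpha)\in D$. Choose an ordinal $\beta_\alpha<\alpha$ and an interval $I_\alpha\ni r_\alpha$ with rational end points such that $((\beta_\alpha,\alpha]\times I_\alpha)\cap D=\{(\alpha,r_\alpha)\}$. By pressing down, and since there are only countably many rational intervals, there are $\alpha<\alpha'$ with the same $\beta$ and the same $I$. Then $(\alpha,r_\alpha)\in D\cap((\beta,\alpha']\times I)$, a contradiction. So there is a club $C$ with $D\cap(C\times\mathbb R)=\emptyset$. The open set $(\mathbb L\setminus C)\times\mathbb R$ is a disjoint union of open sets $J\times\mathbb R$ with $J$ a bounded open interval of $\mathbb L$. Each of these is metrizable, and in a metrizable space a discrete subspace expands to disjoint open sets.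

*Strongly cwH.* Let $D$ be closed discrete. Each $[1,\omega_1)\times[-n,n]$ is closed and countably compact, so it meets $D$ in a finite set. Hence $D\subset(0,\gamma)\times\mathbb R$ for some $\gamma<\omega_1$. Expand $D$ in the metrizable space $(0,\gamma+1)\times\mathbb R$ to a discrete family of open sets, each meeting $D$ only in its own point and contained in $(0,\gamma)\times\mathbb R$. It is discrete in $\mathbb L\times\mathbb R$, because $(\gamma,\omega_1)\times\mathbb R$ is an open set missing all its members.

*Not hereditarily strongly cwH.* Let $\Lambda$ be the set of countable limit ordinals, let $P=(\mathbb L\times\mathbb R)\setminus(\Lambda\times\{0\})$, and let $A=\{(\alpha+1,0):\alpha<\omega_1\}$. All accumulation points of $A$ lie in $\Lambda\times\{0\}$, so $A$ is closed discrete in the open subspace $P$. Let $U_\alpha\ni(\alpha+1,0)$ be open. Pick $n(\alpha)\ge1$ with $(\alpha+1,1/n(\alpha))\in U_\alpha$. Some value $n$ is taken uncountably often; choose $\alpha_0<\alpha_1<\cdots$ with $n(\alpha_i)=n$, and let $\lambda=\sup_i\alpha_i$. Then $(\alpha_i+1,1/n)\to(\lambda,1/n)\in P$, so every neighborhood of this point of $P$ meets infinitely many $U_\alpha$.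 The collection is not discrete in $P$. $\square$

The last paragraph deserves attention: a copy of $\omega_1$ that is approached by countably many other copies of $\omega_1$ violates hereditary strong cwH. The same open long strip sits inside the long plane $\mathbb L\times\mathbb L$, as $\mathbb L\times(0,1)$, so that manifold fails the hypothesis too. The tests leave the guess alive in exactly the form of the question, and under PFA it is correct. Call a space *strongly $\aleph_1$-cwH* if the condition defining "strongly cwH" holds for closed discrete $D$ with $|D|\le\aleph_1$.

**Theorem 1 (PFA).** *Every hereditarily strongly cwH manifold of dimension $>1$ is metrizable. More precisely, for a manifold $M$ of dimension $>1$ the following are equivalent: (i) $M$ is metrizable; (ii) $M$ is hereditarily strongly cwH; (iii) every open subspace of $M$ is strongly $\aleph_1$-cwH.*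

Here (i)$\Rightarrow$(ii) holds because metrizable spaces are hereditarily collectionwise normal, and (ii)$\Rightarrow$(iii) is trivial. For (iii)$\Rightarrow$(i) we work with the following hypothesis, which every manifold with (iii) satisfies.

**(H)** $M$ is a nonempty connected, locally compact Hausdorff space in which every point has a second countable open neighborhood, and every open subspace of $M$ is strongly $\aleph_1$-cwH.

**Definition 1.4.** $M$ has *no local cut points* if every neighborhood of every point $x$ contains a connected open $O\ni x$ with $O\setminus\{x\}$ connected. In particular $M$ is then locally connected.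

For instance, manifolds of dimension $n\ge2$ have no local cut points, since an open ball in $\mathbb R^n$ stays connected when its center is removed. The long ray satisfies (H), and each of its points is a local cut point.

**Theorem 2 (PFA).** *Let $M$ satisfy (H). If $M$ has no local cut points, then $M$ is metrizable.*

By the example just given, Theorem 2 implies Theorem 1. By the long line, "dimension $>1$" is needed in Theorem 1 and "no local cut points" cannot be omitted in Theorem 2. By Proposition 1.3, "hereditarily strongly cwH" cannot be weakened to "hereditarily cwH and strongly cwH".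

## 2. Clubs, proper forcing, and the absence of S-spaces

A *club* is a closed unbounded subset of $\omega_1$; a set $S\subset\omega_1$ is *stationary* if it meets every club. Countable intersections of clubs are clubs. "For club many $\alpha$" means for all $\alpha$ in some club. The *pressing-down lemma*: if $S$ is stationary and $f:S\to\omega_1$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary set.

For a regular cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$. We use countable elementary submodels $N\prec H(\theta)$: everything definable in $H(\theta)$ from elements of $N$ belongs to $N$, and finite sets of elements of $N$ belong to $N$.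

Let $\mathbb P$ be a partial order, $\lambda$ a large regular cardinal, and $N^*\prec H(\lambda)$ countable with $\mathbb P\in N^*$. A condition $q$ is *$(N^*,\mathbb P)$-generic* if for every dense $\mathcal D\subset\mathbb P$ with $\mathcal D\in N^*$ and every $r\le q$ there is $s\in\mathcal D\cap N^*$ compatible with $r$. The order $\mathbb P$ is *proper* if, for all large regular $\lambda$, every $p\in\mathbb P\cap N^*$ has an $(N^*,\mathbb P)$-generic extension $q\le p$; it is enough to check this for those $N^*$ that contain finitely many fixed further parameters. PFA says: if $\mathbb P$ is proper and $\mathfrak D$ is a family of at most $\aleph_1$ dense subsets of $\mathbb P$, there is a filter $G\subset\mathbb P$ meeting every member of $\mathfrak D$.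

We also quote Todorčević's theorem that PFA implies that there are no S-spaces: *under PFA every regular hereditarily separable space is hereditarily Lindelöf* (see J. Baumgartner, *Applications of the proper forcing axiom*, Handbook of Set-Theoretic Topology, 1984; S. Todorčević, *Partition Problems in Topology*, 1989). The other outside results are Urysohn's metrization theorem and the Baire category theorem.

**From here through Section 8 we assume PFA, (H), and that $M$ is not metrizable.** Closures are taken in $M$. Note that $M$ is regular and first countable.

## 3. Slicing $M$ into $\omega_1$ second countable layers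

The purpose of this section is to show that a nonmetrizable $M$ is "long", like the long ray: an increasing union of $\omega_1$ second countable open sets.

**Lemma 3.1.** *If $D\subset M$ is a discrete subspace with $|D|\le\aleph_1$, there are disjoint open $U_d\ni d$ $(d\in D)$.*

*Proof.* By Lemma 1.2, $D$ is closed discrete in the open subspace $P_D$. Apply (H) to $P_D$; a discrete collection is disjoint, and sets open in $P_D$ are open in $M$. $\square$

**Lemma 3.2.** *If $G\subset M$ is open and second countable, then $\overline G$ is Lindelöf.*

*Proof.* We show that otherwise $\overline G$ contains an uncountable discrete set, which Lemma 3.1 forbids. Suppose $\overline G$ is not even hereditarily Lindelöf. Then there are $z_\xi\in\overline G$ and open $V_\xi\ni z_\xi$ $(\xi<\omega_1)$ with $z_\eta\notin V_\xi$ for $\eta>\xi$; in particular the $z_\xi$ are distinct. The space $Z=\{z_\xi:\xi<\omega_1\}$ is regular. It is not Lindelöf, since each $V_\xi\cap Z$ is countable. By Todorčević's theorem $Z$ is not hereditarily separable; let $Z'\subset Z$ be nonseparable.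

Recursively choose $z_{\xi_\eta}\in Z'$ $(\eta<\omega_1)$ outside the closure of $\{z_\xi\in Z':\xi\le\sup_{\zeta<\eta}\xi_\zeta\}$. This set is countable, hence not dense in $Z'$, so the choice is possible. Then $\xi_\eta$ is strictly increasing, and $z_{\xi_\eta}\notin\overline{\{z_{\xi_\zeta}:\zeta<\eta\}}$, while $V_{\xi_\eta}$ excludes the later points. So $\{z_{\xi_\eta}:\eta<\omega_1\}$ is a discrete subspace of size $\aleph_1$. By Lemma 3.1 it expands to disjoint open sets. Each contains a point of $\overline G$, so each meets $G$. This contradicts separability of $G$. $\square$

**The layers.** Let $M_0\neq\emptyset$ be open and second countable. Given an open second countable $M_\alpha$, Lemma 3.2 lets us cover $\overline{M_\alpha}$ by countably many second countable open sets; their union $M_{\alpha+1}$ is open and second countable. At limits take unions. Thus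
$$\overline{M_\alpha}\subset M_{\alpha+1},\qquad M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha\ \ (\lambda\text{ limit}),\qquad \alpha,\lambda<\omega_1. \tag{3.1}$$
The open set $\bigcup_{\alpha<\omega_1}M_\alpha$ is closed: by first countability a point of its closure is the limit of a sequence from it, that sequence lies in one $M_\alpha$, and $\overline{M_\alpha}\subset M_{\alpha+1}$. As $M$ is connected, $M=\bigcup_{\alpha<\omega_1}M_\alpha$. No $M_\alpha$ equals $M$; otherwise $M$ would be second countable and regular, hence metrizable by Urysohn. Put
$$B_\alpha=\overline{M_\alpha}\setminus M_\alpha .$$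
Since $M_\alpha$ is open, nonempty and not all of the connected space $M$, it is not closed, so $B_\alpha\neq\emptyset$. For $\beta<\alpha$ we have $\overline{M_\beta}\subset M_{\beta+1}\subset M_\alpha$, hence $B_\beta\subset M_\alpha$ and $B_\beta\cap B_\alpha=\emptyset$. We call $B_\alpha$ the *level* $\alpha$. A point of $B_\alpha$ lies in $M_{\alpha+1}$ and outside $M_\alpha$; this is used constantly.

For $\mathbb L$ one can take $M_\alpha=(0,1+\alpha)$ and $B_\alpha=\{1+\alpha\}$. For the long line take $M_\alpha=(-(1+\alpha),1+\alpha)$ and $B_\alpha=\{1+\alpha,-(1+\alpha)\}$. For $\mathbb L\times\mathbb R$, which violates (H) but does have such layers, take $M_\alpha=(0,1+\alpha)\times\mathbb R$ and $B_\alpha=\{1+\alpha\}\times\mathbb R$.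

## 4. One point on each level: accumulation without convergence

**Lemma 4.1.** *Let $S\subset\omega_1$ be stationary and $x_\alpha\in B_\alpha$ $(\alpha\in S)$. It is impossible that for each $\alpha\in S$ there is an open $G_\alpha\ni x_\alpha$ with $x_\beta\notin G_\alpha$ for all $\beta\in S\cap\alpha$.*

*Proof.* Suppose otherwise. For $\beta>\alpha$ we have $x_\beta\notin M_\beta\supset M_{\alpha+1}$, so $G_\alpha\cap M_{\alpha+1}$ isolates $x_\alpha$ in $\{x_\beta:\beta\in S\}$. This set is therefore discrete, and Lemma 3.1 gives disjoint open $U_\alpha\ni x_\alpha$. For limit $\alpha\in S$, $U_\alpha$ meets $M_\alpha$ because $x_\alpha\in\overline{M_\alpha}$, hence $U_\alpha$ meets $M_{f(\alpha)}$ for some $f(\alpha)<\alpha$. By pressing down, $f$ has a constant value $\beta$ on a stationary set, and the second countable space $M_\beta$ contains uncountably many disjoint nonempty open sets, a contradiction. $\square$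

This suggests a direct approach. By the test on $\mathbb L\times\mathbb R$ we want copies of $\omega_1$ inside $M$. Pick any $x_\alpha\in B_\alpha$ for all $\alpha<\omega_1$. Lemma 4.1, applied to $S=\{\alpha:x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}\}$, shows that this $S$ is nonstationary. So for club many $\alpha$ the point $x_\alpha$ is an accumulation point of earlier ones, and one hopes that $\alpha\mapsto x_\alpha$ is continuous on a club.

It need not be. On the long line, split $\omega_1$ into disjoint stationary sets $S_0,S_1$ and let $x_\alpha=1+\alpha$ for $\alpha\in S_0$ and $x_\alpha=-(1+\alpha)$ for $\alpha\in S_1$. Let $C$ be a club. The limit points of the unbounded set $C\cap S_1$ form a club contained in $C$, so some $\alpha\in C\cap S_0$ is a limit of ordinals $\beta_n\in C\cap S_1$; then $x_{\beta_n}\to-(1+\alpha)\neq x_\alpha$. So $x$ is discontinuous on every club. The argument stops exactly here: Lemma 4.1 puts *some* earlier $x_\beta$ into each neighborhood of $x_\alpha$, and continuity needs *all* $x_\beta$ with $\beta$ in a final segment of a club below $\alpha$. Moreover, the levels need not be compact, so nothing so far keeps points near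 each other. Both defects are repaired by forcing. We first fix the submodels.

**The class $\mathcal E$.** Fix a regular $\theta>2^{2^{|M|}}$, $\theta>\omega_1$, such that the topology of $M$ and $\langle M_\alpha:\alpha<\omega_1\rangle$ are in $H(\theta)$. Let $\mathcal E$ be the set of countable $N\prec H(\theta)$ containing the topology, $\langle M_\alpha\rangle$, and finitely many further parameters from $H(\theta)$, which are named in each argument. Put $\delta_N=N\cap\omega_1$, a countable limit ordinal. We use these standard facts.

1. If $N\in N'$ are in $\mathcal E$, then $N\subset N'$ and $\delta_N<\delta_{N'}$. More generally, countable elements of $N$ are subsets of $N$.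
2. If $C\in N$ is club, then $\delta_N\in C$: by elementarity $C\cap\delta_N$ is unbounded in $\delta_N$.
3. If $R\in N$, $R\subset\omega_1$ and $\delta_N\in R$, then $R$ is stationary. Otherwise some club $C\in N$ is disjoint from $R$, although $\delta_N\in C$.

The next lemma says that closure at level $\delta_N$ is already witnessed below level $\delta_N$.

**Lemma 4.2.** *If $N\in\mathcal E$, $R\in N$, $R\subset M$ and $x\in B_{\delta_N}\cap\overline R$, then $x\in\overline{R\cap M_{\delta_N}}$.*

*Proof.* Otherwise the set $S'=\{\alpha:\text{some }z\in B_\alpha\cap\overline R\text{ is not in }\overline{R\cap M_\alpha}\}$, which belongs to $N$, contains $\delta_N$, so it is stationary. For $\alpha\in S'$ pick such a $z_\alpha$ and an open $G_\alpha\ni z_\alpha$ with $G_\alpha\cap R\cap M_\alpha=\emptyset$. Suppose $\beta<\alpha$ are in $S'$ and $z_\beta\in G_\alpha$. Then $G_\alpha\cap M_{\beta+1}$ is a neighborhood of $z_\beta\in\overline R$, so it meets $R$; as $M_{\beta+1}\subset M_\alpha$, this gives a point of $G_\alpha\cap R\cap M_\alpha$, a contradiction. Hence $z_\beta\notin G_\alpha$ for all $\beta\in S'\cap\alpha$, contradicting Lemma 4.1. $\square$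

## 5. Thin sets and threads

**Definition 5.1.** Let $T\subset M$. A set $H\subset T$ is *$T$-thin* if for every $\alpha<\omega_1$ the set $H\cap M_\alpha$ is contained in a compact subset of $T$. A closed $X\subset M$ is *thin* if every $X\cap\overline{M_\alpha}$ is compact. A set is *bounded* if it is contained in some $M_\alpha$, and *unbounded* otherwise.

For illustration use the layers of $\mathbb L\times\mathbb R$ from Section 3. There $[1,\omega_1)\times[-1,1]$ is closed, thin and unbounded. Let $T=(\mathbb L\times\mathbb R)\setminus([1,\omega_1)\times\{0\})$. The set $[1,\omega_1)\times[1,2]$ is $T$-thin. The set $[1,\omega_1)\times(0,1]$ is thin relative to the whole space, but it is not $T$-thin, since its part in $M_1$ accumulates at $(1,0)\notin T$.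

Closed subsets of closed thin sets are thin.

**Lemma 5.2.** *If $H$ is $T$-thin, then $\overline H\subset T$ and $\overline H$ is thin.*

*Proof.* Put $X=\overline H$. For each $\alpha$, since $M_{\alpha+1}$ is open, $X\cap M_{\alpha+1}\subset\overline{H\cap M_{\alpha+1}}$, and this lies in a compact (hence closed) subset $Q$ of $T$. Every point of $X$ lies in some $M_{\alpha+1}$, so $X\subset T$. And $X\cap\overline{M_\alpha}$ is a closed subset of $Q$, so it is compact. $\square$

**Lemma 5.3.** *If $X$ is closed, thin and unbounded, then $X\cap B_\alpha\neq\emptyset$ for club many $\alpha$.*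

*Proof.* Since $X$ is unbounded, for club many limit $\alpha$ we have $X\cap M_\alpha\not\subset M_\beta$ for all $\beta<\alpha$. For such $\alpha$ take $\beta_n\nearrow\alpha$ and $z_n\in X\cap M_\alpha\setminus M_{\beta_n}$. The sequence $(z_n)$ has a cluster point in the compact set $X\cap\overline{M_\alpha}$. It lies in no $M_\beta$ with $\beta<\alpha$, because $M_\beta$ is open and contains only finitely many terms of the sequence. Hence it lies in $\overline{M_\alpha}\setminus M_\alpha=B_\alpha$. $\square$

**Definition 5.4.** A *thread* is a continuous $w:D\to M$ with $D\subset\omega_1$ club and $w(\alpha)\in B_\alpha$ for $\alpha\in D$. It is *in* $X$ if $w[D]\subset X$. Two threads are *equivalent* if they agree on a club.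

In $\mathbb L$ the map $\alpha\mapsto1+\alpha$ is a thread. On the long line $\alpha\mapsto1+\alpha$ and $\alpha\mapsto-(1+\alpha)$ are inequivalent threads.

**Lemma 5.5.** *Let $w:D\to M$ and $w':D''\to M$ be threads.*

1. *If $D'\subset D$ is club, then $w[D']$ is closed in $M$.*
2. *The set where $w,w'$ are both defined and agree is either club (equivalent threads) or bounded.*
3. *If $w(\alpha)=w'(\beta)$, then $\alpha=\beta$.*

*Proof.* For 1, let $w(\alpha_n)\to z$ with $\alpha_n\in D'$. Pass to a nondecreasing subsequence. Its supremum $\alpha$ is a countable ordinal, belongs to $D'$, and by continuity $z=w(\alpha)$. Since $M$ is first countable, this suffices. For 2, the agreement set is closed in $\omega_1$ by continuity. For 3, the levels are disjoint. $\square$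

The plan is now as follows. Lemma A confines a suitable point $x_N\in B_{\delta_N}$ to a thin set that belongs to $N$. Lemma B finds a thread in every closed, thin, unbounded set. Lemma C, with the accumulation argument from $\mathbb L\times\mathbb R$, shows that a closed thin set consists of finitely many threads on a club of levels. Then levels are countable, so they have isolated points, and isolated points of levels are incompatible with "no local cut points".

## 6. Confining points to thin sets

**Lemma A.** *Let $T\subset M$ be a locally compact subspace and $S\subset\omega_1$ stationary. Let the parameters of $\mathcal E$ include $T,S$. For each $N\in\mathcal E$ with $\delta_N\in S$ let $x_N\in T\cap B_{\delta_N}$ be given. Then there are $N\in\mathcal E$ with $\delta_N\in S$ and a $T$-thin $H\in N$ with $x_N\in H$.*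

The strategy: if the lemma fails, we force a club of models whose points $x_N$ have neighborhoods $O_N$ avoiding all earlier points. Lemma 4.1 says that this is impossible. So a properness proof must break down in general, and it is instructive to see where. Take $M=\mathbb L$ and $x_N=\delta_N$. Any neighborhood $O_N$ contains $(\eta,\delta_N]$ for some ordinal $\eta<\delta_N$. The set $R=\{\alpha:\eta<\alpha<\omega_1\}$ belongs to $N$ and contains $x_N$, but every member of $R\cap N$ lies in $(\eta,\delta_N)\subset O_N$. So there is no way to choose inside $N$ a point of $R$ that avoids $O_N$. The reason is that $R$ is thin. If $x_N$ lies in *no* $T$-thin member of $N$, then such an $R$ cannot be thin, and part of it escapes from every compact set. This is what the proof exploits.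

*Proof.* Suppose not: for every $N\in\mathcal E$ with $\delta_N\in S$, the point $x_N$ lies in no $T$-thin member of $N$. Let $\mathbb P$ be the set of $p=(c_p,a_p,F_p)$ such that:

- $c_p\subset\mathcal E$ is finite and linearly ordered by $\in$.
- $a_p$ is a function on $\{K\in c_p:\delta_K\in S\}$ with $a_p(K)=(x_K,O_K)$, where $x_K$ is the given point and $O_K\ni x_K$ is open in $T$ and contained in a compact subset of $T$.
- If $K\in K'$ are in $c_p$, then $a_p(K)\in K'$ (when defined), and $x_K\notin O_{K'}$ (when both are defined).
- $F_p$ is a finite set of intervals $(\beta,\gamma]$, $\beta<\gamma<\omega_1$ (coded by pairs), with $\delta_K\notin(\beta,\gamma]$ for all $K\in c_p$.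

Order $\mathbb P$ by coordinatewise reverse inclusion. Then $\mathbb P\subset H(\theta)$. The intervals in $F_p$ will make the generic set of ordinals closed.

**Step A1 (adding a model on top).** *If $p\in\mathbb P\cap N$, $N\in\mathcal E$, there is $p^N\le p$ with $c_{p^N}=c_p\cup\{N\}$ and $F_{p^N}=F_p$.* All entries of $p$ are in $N$; so $a_p(K)\in N$ where defined, and $\gamma<\delta_N$ for $(\beta,\gamma]\in F_p$. If $\delta_N\in S$, local compactness of $T$ lets us choose $O_N\ni x_N$ open in $T$, so small that it lies in a compact subset of $T$ and misses the finitely many $x_K$ with $K$ in the domain of $a_p$. These differ from $x_N$, since $\delta_K<\delta_N$ and levels are disjoint. If $\delta_N\notin S$, there is nothing to choose.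

**Step A2 (setting up properness).** This step fixes a generic condition and the part of an extension that the model sees. Let $\lambda$ be large regular, and $N^*\prec H(\lambda)$ countable containing $\mathbb P$, $H(\theta)$, $\mathcal E$, the map $K\mapsto x_K$ and the parameters. Let $p\in\mathbb P\cap N^*$. Put $N=N^*\cap H(\theta)\in\mathcal E$. Then $p\in N$; put $q=p^N$. We claim that $q$ is $(N^*,\mathbb P)$-generic. Let $\mathcal D\in N^*$ be dense and $r\le q$. We must find $s\in\mathcal D\cap N^*$ compatible with $r$. Extending $r$, we may assume $r\in\mathcal D$.

Let $r_0$ consist of $c_r\cap N$, the restriction of $a_r$ to models in $N$, and $F_r\cap N$. Since $N\in c_r$, we have $a_r(K)\in N$ for every $K\in N$ in the domain of $a_r$. So $r_0$ is a condition lying in $N$, and $r\le r_0$. Elements of $c_r\setminus N$ are $N$ itself or contain $N$ as an element; in either case they contain $N$ as a subset. Each interval $(\beta,\gamma]\in F_r$ omits $\delta_N$, so either $\gamma<\delta_N$ (and the interval is in $N$) or $\beta\ge\delta_N$. Let $K_0\in\dots\in K_{m-1}$ list those $K\in c_r\setminus N$ with $\delta_K\in S$ (possibly $m=0$), and put $x_j=x_{K_j}$.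

**Step A3 (a tree of copies of the top part).** We record which $m$-tuples could replace $(x_0,\dots,x_{m-1})$, and show that there are many. Let $\mathcal T\subset T^m$ be the set of $(y_0,\dots,y_{m-1})$ such that some $s\in\mathcal D$, $s\le r_0$, has
$$\mathrm{dom}\,a_s\setminus\mathrm{dom}\,a_{r_0}=\{K_0'\in\dots\in K_{m-1}'\}$$
with first coordinate of $a_s(K_j')$ equal to $y_j$ for each $j<m$. It is defined from parameters in $N^*$ and belongs to $H(\theta)$, so $\mathcal T\in N^*\cap H(\theta)=N$; and $(x_0,\dots,x_{m-1})\in\mathcal T$, as witnessed by $r$. Put $\mathcal T_m=\mathcal T$ and, for $j<m$,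
$$\mathcal T_j=\{\bar y\in T^j:\ \{y\in T:(\bar y,y)\in\mathcal T_{j+1}\}\text{ is not }T\text{-thin}\}\in N .$$
By downward induction, $(x_0,\dots,x_{j-1})\in\mathcal T_j$. Indeed, the set $R=\{y:(x_0,\dots,x_{j-1},y)\in\mathcal T_{j+1}\}$ belongs to $K_j$, since $\mathcal T_{j+1}\in N\subset K_j$ and $x_0,\dots,x_{j-1}\in K_j$ by the third clause of the definition of $\mathbb P$. By the induction hypothesis it contains $x_j$. By our supposition $x_j$ lies in no $T$-thin member of $K_j$, so $R$ is not $T$-thin. In particular $\emptyset\in\mathcal T_0$ (the empty sequence).

**Step A4 (choosing a copy inside $N$ that avoids the top neighborhoods).** Let $Q\subset T$ be compact with $\bigcup_{j<m}O_{K_j}\subset Q$. We recursively choose $y_j\in N\setminus Q$ with $(y_0,\dots,y_j)\in\mathcal T_{j+1}$. Given $(y_0,\dots,y_{j-1})\in\mathcal T_j\cap N$, the set $R=\{y:(y_0,\dots,y_{j-1},y)\in\mathcal T_{j+1}\}\in N$ is not $T$-thin. By elementarity there is $\alpha\in N\cap\omega_1$ with $R\cap M_\alpha$ contained in no compact subset of $T$. Let $R_0\in N$ be a countable dense subset of the second countable space $R\cap M_\alpha$; then $R_0\subset N$. If $R_0\subset Q$, then $R\cap M_\alpha\subset\overline{R_0}\subset Q$,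 a contradiction. So pick $y_j\in R_0\setminus Q$.

**Step A5 (amalgamation).** Since $(y_0,\dots,y_{m-1})\in\mathcal T\cap N^*$, there is a witness $s\in\mathcal D\cap N^*$; as $\mathbb P\subset H(\theta)$, $s\in N$. We check that $t=(c_s\cup c_r,a_s\cup a_r,F_s\cup F_r)$ is a condition.

- Every $K\in c_s$, and $a_s(K)$ where defined, belongs to $N$, hence to every $K'\in c_r\setminus N$. Also $c_r\cap N=c_{r_0}\subset c_s$ and $a_{r_0}\subset a_s$. So the chain is linear, $a_s\cup a_r$ is a function with the right domain, and the membership requirements hold.
- Let $K\in\mathrm{dom}\,a_s$ and $j<m$. If $K\in\mathrm{dom}\,a_{r_0}$, then $x_K\notin O_{K_j}$ because $r\in\mathbb P$. Otherwise $x_K$ is some $y_i\notin Q\supset O_{K_j}$. The remaining pairs lie both in $c_s$ or both in $c_r$.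
- Intervals in $F_s$ lie below $\delta_N$, so they omit $\delta_K$ for $K\in c_r\setminus N$. Intervals of $F_r$ not in $F_{r_0}\subset F_s$ have $\beta\ge\delta_N$, while $\delta_K<\delta_N$ for $K\in c_s$.

So $t\in\mathbb P$ and $t\le s,r$. Thus $q$ is $(N^*,\mathbb P)$-generic and $\mathbb P$ is proper.

**Step A6 (the generic club).** We choose $\aleph_1$ dense sets that produce a forbidden configuration. For $\zeta<\omega_1$, the set $\{p:\exists K\in c_p\ \ \delta_K\ge\zeta\}$ is dense: given $p$, take $N\in\mathcal E$ with $p,\zeta\in N$ and apply Step A1. For $0<\zeta<\omega_1$ put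
$$\mathcal R_\zeta=\{p:\ \zeta=\delta_K\text{ for some }K\in c_p,\ \text{or }\zeta\in(\beta,\gamma]\text{ for some }(\beta,\gamma]\in F_p\}. \tag{6.1}$$
This is dense: if $\zeta\ne\delta_K$ for all $K\in c_p$, let $\beta=\max(\{0\}\cup\{\delta_K:K\in c_p,\ \delta_K<\zeta\})<\zeta$ and add $(\beta,\zeta]$ to $F_p$; no $\delta_K$ lies in it.

By PFA let $G$ be a filter meeting all these dense sets, and let $D=\{\delta_K:K\in c_p,\ p\in G\}$. $D$ is unbounded. It is closed: if $0<\zeta\notin D$, some $p\in G\cap\mathcal R_\zeta$ has $\zeta\in(\beta,\gamma]$ with $(\beta,\gamma]\in F_p$. Any $K$ occurring in a condition of $G$ occurs together with this interval in a common extension, so $D\cap(\beta,\gamma]=\emptyset$ and $\zeta$ is not a limit of $D$. Likewise any two $K,K'$ occurring in conditions of $G$ lie in a common $c_p$, so $\delta_K=\delta_{K'}$ implies $K=K'$. Hence for $\delta\in D\cap S$ the $K$ with $\delta_K=\delta$ and the pair $(x_\delta,O_\delta)=a(K)$ are unique, and $x_\varepsilon\notin O_\delta$ for $\varepsilon<\delta$ in $D\cap S$. Write $O_\delta=T\cap G_\delta$ with $G_\delta$ open in $M$. As $x_\varepsilon\in T$, we get $x_\varepsilon\notin G_\delta$.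 Since $D\cap S$ is stationary and $x_\delta\in B_\delta$, this contradicts Lemma 4.1. $\square$

## 7. A thread in every closed, thin, unbounded set

**Lemma B.** *Every closed thin unbounded $X$ contains a thread.*

Now we force in the opposite direction: points of later models should be *approached* by all earlier points from some stage on. The conditions carry promises of the form "from level $\eta$ on, all earlier points lie in $V_k(x_K)$". To keep promises while reflecting into $N$, we need reflected points close to $x_N$. A maximal family of large closed sets makes sure that $x_N$ is in the closure of every set it has to be in.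

*Proof.* **Step B1 (choosing the points $x_N$).** By Zorn's lemma let $\mathcal F\ni X$ be a maximal family of closed subsets of $X$ all of whose finite intersections are unbounded. By maximality $\mathcal F$ is closed under finite intersections, and $F\setminus M_\gamma\in\mathcal F$ for $F\in\mathcal F$, $\gamma<\omega_1$, because an unbounded set stays unbounded after removing $M_\gamma$. We record:

(7.1) *If $H\subset X$ is closed and $H\notin\mathcal F$, then some $F'\in\mathcal F$ is disjoint from $H$.*

By maximality some $F\in\mathcal F$ has $F\cap H$ bounded, say $F\cap H\subset M_\gamma$; put $F'=F\setminus M_\gamma$.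

Use parameters $X,\mathcal F$ for $\mathcal E$. Let $N\in\mathcal E$. For $F\in\mathcal F\cap N$, Lemma 5.3 and elementarity give a club in $N$ of $\alpha$ with $F\cap B_\alpha\ne\emptyset$, so $F\cap B_{\delta_N}\neq\emptyset$. Since $\mathcal F\cap N$ is closed under finite intersections and $X\cap B_{\delta_N}$ is compact, we can choose
$$x_N\in B_{\delta_N}\cap\bigcap(\mathcal F\cap N).$$
As $X\in\mathcal F\cap N$, $x_N\in X$. For each $z\in M$ fix a countable base $(V_k(z))_{k<\omega}$ of open neighborhoods.

**Step B2 (the order).** Let $\mathbb P$ be the set of $p=(a_p,u_p,F_p)$ such that: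

- $a_p$ is a finite function; $c_p=\mathrm{dom}\,a_p\subset\mathcal E$ is linearly ordered by $\in$; $a_p(K)=x_K$; and $x_K\in K'$ whenever $K\in K'$ are in $c_p$.
- $u_p$ is a finite set of promises $(K,k,\eta)$ with $K\in c_p$, $k<\omega$, $\eta<\delta_K$, such that $x_{K'}\in V_k(x_K)$ for all $K'\in c_p$ with $\eta<\delta_{K'}<\delta_K$.
- $F_p$ is a finite set of intervals $(\beta,\gamma]$, $\beta<\gamma<\omega_1$, with $\delta_K\notin(\beta,\gamma]$ for all $K\in c_p$.

Order $\mathbb P$ by coordinatewise reverse inclusion; $\mathbb P\subset H(\theta)$. If $p\in\mathbb P\cap N$ and $N\in\mathcal E$, then $p^N=(a_p\cup\{(N,x_N)\},u_p,F_p)\in\mathbb P$: the entries of $p$ are in $N$, no promise in $u_p$ concerns $N$ (a promise about $K$ concerns only models with smaller ordinal), and the intervals in $F_p$ lie below $\delta_N$.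

**Step B3 (setting up properness).** Let $N^*\prec H(\lambda)$ be countable containing $\mathbb P$, $H(\theta)$, $\mathcal E$, the maps $K\mapsto x_K$ and $(z,k)\mapsto V_k(z)$, and the parameters. Let $p\in\mathbb P\cap N^*$, $N=N^*\cap H(\theta)\in\mathcal E$ and $q=p^N$. Let $\mathcal D\in N^*$ be dense and $r\le q$; extending $r$, assume $r\in\mathcal D$. Let $r_0$ consist of the restriction of $a_r$ to $c_r\cap N$, the promises $(K,k,\eta)\in u_r$ with $K\in N$, and $F_r\cap N$. Since $N\in c_r$, we have $x_K\in N$ for $K\in c_r\cap N$, and $\eta<\delta_K<\delta_N$ for the promises retained. So $r_0$ is a condition in $N$, and $r\le r_0$. Let $c_r\setminus N=\{K_0\in\dots\in K_{m-1}\}$, so $K_0=N$, and put $x_j=x_{K_j}$.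

**Step B4 (a tree of copies).** Let $\mathcal T\subset X^m$ be the set of $(y_0,\dots,y_{m-1})$ such that some $s\in\mathcal D$, $s\le r_0$, has $c_s\setminus c_{r_0}=\{K_0'\in\dots\in K_{m-1}'\}$ with $a_s(K_j')=y_j$ for each $j<m$. Then $\mathcal T\in N^*\cap H(\theta)=N$, and $(x_0,\dots,x_{m-1})\in\mathcal T$ via $r$. Put $\mathcal T_m=\mathcal T$ and
$$\mathcal T_j=\{\bar y\in X^j:\ \overline{\{y\in X:(\bar y,y)\in\mathcal T_{j+1}\}}\in\mathcal F\}\in N\qquad(j<m).$$
By downward induction $(x_0,\dots,x_{j-1})\in\mathcal T_j$. The set $R=\{y:(x_0,\dots,x_{j-1},y)\in\mathcal T_{j+1}\}$ is in $K_j$ (as $\mathcal T_{j+1}\in N\subset K_j$ and $x_0,\dots,x_{j-1}\in K_j$) and contains $x_j$. If $\overline R\notin\mathcal F$, then by (7.1) and elementarity some $F\in\mathcal F\cap K_j$ is disjoint from $\overline R$. But $x_j\in F$ by the choice of $x_{K_j}$, a contradiction.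

**Step B5 (choosing a copy inside $N$ that keeps the top promises).** Let $V^*$ be the intersection of all $V_k(x_{K_j})$ with $(K_j,k,\eta)\in u_r$, $j<m$, $\eta<\delta_N$ (and $V^*=M$ if there are none). It is an open neighborhood of $x_N$. For $j=0$ this is clear, as $x_{K_0}=x_N$. For $j>0$ we have $\eta<\delta_N<\delta_{K_j}$ and $N\in c_r$, so $x_N\in V_k(x_{K_j})$ because $r\in\mathbb P$.

We recursively choose $y_j\in N\cap V^*$ with $(y_0,\dots,y_j)\in\mathcal T_{j+1}$. Given $(y_0,\dots,y_{j-1})\in\mathcal T_j\cap N$, the set $R=\{y:(y_0,\dots,y_{j-1},y)\in\mathcal T_{j+1}\}\in N$ has $\overline R\in\mathcal F\cap N$, so $x_N\in\overline R$. By Lemma 4.2, $x_N\in\overline{R\cap M_{\delta_N}}$, so $V^*\cap R\cap M_\beta\ne\emptyset$ for some $\beta<\delta_N$. A countable dense subset of $R\cap M_\beta$ belonging to $N$ (hence contained in $N$) meets $V^*$; take $y_j$ there.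

**Step B6 (amalgamation).** Let $s\in\mathcal D\cap N^*$ witness $(y_0,\dots,y_{m-1})\in\mathcal T$; then $s\in N$. The coordinatewise union $t$ of $s$ and $r$ is a condition:

- Every $K\in c_s$ and $x_K=a_s(K)$ are in $N$, hence in every $K'\in c_r\setminus N$; and the restriction of $a_r$ to $c_r\cap N$ is contained in $a_s$. So the chain and membership requirements hold.
- Intervals in $F_s$ lie below $\delta_N$. Intervals in $F_r$ omit $\delta_N$, so those not in $F_{r_0}\subset F_s$ have $\beta\ge\delta_N$, while $\delta_K<\delta_N$ for $K\in c_s$.
- Promises $(K,k,\eta)$ of $t$ with $K\in c_s$ are in $u_s$, since those of $r$ with $K\in N$ are in $u_{r_0}\subset u_s$. They concern only $K'$ with $\delta_{K'}<\delta_K<\delta_N$, that is, $K'\in c_s$, so they hold by $s$.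
- A promise $(K_j,k,\eta)\in u_r$ holds for all $K'\in c_r$ by $r$. Among elements $K'$ of $c_s\setminus c_{r_0}$ it concerns only those with $\delta_{K'}>\eta$. There are none if $\eta\ge\delta_N$. If $\eta<\delta_N$, then $x_{K'}$ is some $y_i\in V^*\subset V_k(x_{K_j})$.

So $t\le s,r$, and $\mathbb P$ is proper.

**Step B7 (reading off the thread).** The sets $\{p:\exists K\in c_p\ \ \delta_K\ge\zeta\}$ $(\zeta<\omega_1)$ are dense by passing to $p^N$ with $p,\zeta\in N$. The sets $\mathcal R_\zeta$ $(0<\zeta<\omega_1)$, defined as in (6.1), are dense by the argument given there; adding an interval that omits all $\delta_K$, $K\in c_p$, affects no other requirement. Finally, for $0<\zeta<\omega_1$ and $k<\omega$, consider the set of $p\in\mathcal R_\zeta$ such that, if $\zeta=\delta_K$ with $K\in c_p$, then $(K,k,\eta)\in u_p$ for some $\eta$. It is dense: extend into $\mathcal R_\zeta$ and, if necessary, add $(K,k,\eta)$ with $\eta=\max(\{0\}\cup\{\delta_{K'}:K'\in c_p,\ \delta_{K'}<\delta_K\})$. No $K'\in c_p$ has $\eta<\delta_{K'}<\delta_K$, so the new promise holds vacuously.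

By PFA let $G$ be a filter meeting all of these $\aleph_1$ dense sets. Exactly as in Step A6, $D=\{\delta_K:K\in c_p,\ p\in G\}$ is club, and $w(\delta_K)=x_K$ is well defined on $D$, with $w(\delta)\in X\cap B_\delta$. For continuity let $\delta\in D$ and $k<\omega$, and let $p\in G$ be in the last dense set for $\zeta=\delta$ and $k$. No interval of $F_p$ contains $\delta\in D$, so $\delta=\delta_K$ for some $K\in c_p$, and $(K,k,\eta)\in u_p$ for some $\eta$. For $\delta'\in D\cap(\eta,\delta)$, a common extension in $G$ shows $w(\delta')\in V_k(w(\delta))$. Since $(\eta,\delta]\cap D$ is a neighborhood of $\delta$ in $D$, $w$ is continuous at $\delta$. $\square$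

## 8. Finitely many threads, countable levels, and cut points

Here, and only here, we use the discreteness of the expansions in (H), and not merely their disjointness; it happens in Step C1, which is the $\mathbb L\times\mathbb R$ argument with the lines $\mathbb L\times\{1/n\}$ replaced by threads.

**Lemma C.** *Let $X$ be closed and thin. There are finitely many (possibly zero) threads $w_0,\dots,w_{k-1}$ in $X$ and a club $C$ with $X\cap B_\alpha=\{w_i(\alpha):i<k\}$ for all $\alpha\in C$.*

*Proof.* **Step C1 (no infinite family of pairwise inequivalent threads in $X$).** Suppose $w_n$ $(n<\omega)$ is such a family. By Lemma 5.5 there is a club $D$ on which all $w_n$ are defined and pairwise different. Let $W_n=w_n[D]$, which is closed, and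
$$L=\bigcap_{k<\omega}\overline{\bigcup_{n\ge k}W_n}\subset X .$$
For $\alpha\in D$, the infinite set $\{w_n(\alpha):n<\omega\}$ accumulates in the compact set $X\cap B_\alpha$, so $L\cap B_\alpha\neq\emptyset$. So $L$ is closed, thin and unbounded, and Lemma B gives a thread $w$ in $L$. At most one $w_n$ is equivalent to $w$. Discard it and reindex; this does not change $L$. Choose a club $D_1\subset D\setminus\{0\}$, inside the domain of $w$, with $w(\alpha)\neq w_n(\alpha)$ for all $n$ and all $\alpha\in D_1$. Then $W'=w[D_1]\subset L$ is closed, and it is disjoint from every $W_n$ by Lemma 5.5(3).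

Let $I$ be the set of $\alpha\in D_1$ that are not limits of $D_1$, and for $\alpha\in I$ let $\alpha^-=\sup(D_1\cap\alpha)<\alpha$ (with $\sup\emptyset=0$). The set $D_1\setminus I$ is club, so $\Lambda=w[D_1\setminus I]$ is closed in $M$. Put $P=M\setminus\Lambda$, an open subspace, and $A=\{w(\alpha):\alpha\in I\}=W'\cap P$, which is closed in $P$. For $\alpha\in I$ let
$$G_\alpha=M_{\alpha+1}\setminus\overline{M_{\alpha^-}} .$$
Then $w(\alpha)\in G_\alpha$, since $w(\alpha)\in M_{\alpha+1}$ and $w(\alpha)\notin M_\alpha\supset\overline{M_{\alpha^-}}$. For $\alpha'\in I$ with $\alpha'>\alpha$ we have $w(\alpha')\notin M_{\alpha'}\supset M_{\alpha+1}$. For $\alpha'\in I$ with $\alpha'<\alpha$ we have $\alpha'\le\alpha^-$, so $w(\alpha')\in\overline{M_{\alpha^-}}$. Hence $G_\alpha\cap A=\{w(\alpha)\}$, and $A$ is closed discrete in $P$ and has size $\aleph_1$.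

By (H) there is a discrete (in $P$) family of open sets $U_\alpha\ni w(\alpha)$ $(\alpha\in I)$. Since $w(\alpha)\in L$, there are $n(\alpha)$ and $\beta_\alpha\in D$ with $w_{n(\alpha)}(\beta_\alpha)\in U_\alpha\cap G_\alpha$. This point lies in $B_{\beta_\alpha}$. It lies in $M_{\alpha+1}$, so $\beta_\alpha\le\alpha$; it lies outside $\overline{M_{\alpha^-}}$, so $\beta_\alpha>\alpha^-$. Thus $\alpha^-<\beta_\alpha\le\alpha$. Since $I$ is uncountable, we can choose $n$ and $\alpha_0<\alpha_1<\cdots$ in $I$ with $n(\alpha_i)=n$. Then $\beta_{\alpha_i}\le\alpha_i\le\alpha_{i+1}^-<\beta_{\alpha_{i+1}}$. Let $\beta\in D$ be the supremum of the $\beta_{\alpha_i}$. By continuity $w_n(\beta_{\alpha_i})\to w_n(\beta)\in W_n\subset P$. So every neighborhood of the point $w_n(\beta)\in P$ meets infinitely many $U_\alpha$, contradicting discreteness in $P$.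

**Step C2 (nothing is left over).** By Step C1 there are only finitely many equivalence classes of threads in $X$; let $w_0,\dots,w_{k-1}$ be a maximal family of pairwise inequivalent ones. Let $D$ be a club on which all are defined and pairwise different, and $W=\bigcup_{i<k}w_i[D]$, which is closed. Suppose $S=\{\alpha\in D:X\cap B_\alpha\not\subset\{w_i(\alpha):i<k\}\}$ is stationary. Pick $x_\alpha\in X\cap B_\alpha\setminus\{w_i(\alpha):i<k\}$ for $\alpha\in S$. Then $x_\alpha\in T:=X\setminus W$, because a point of $W$ in $B_\alpha$ is some $w_i(\alpha)$. The set $T$ is locally compact, being the difference of two closed subsets of $M$.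

Apply Lemma A with $x_N=x_{\delta_N}$: there are $N$ with $\delta_N\in S$ and a $T$-thin $H\in N$ with $x_{\delta_N}\in H$. $H$ is unbounded; otherwise, by elementarity, $H\subset M_\gamma$ for some $\gamma\in N\cap\omega_1$, but $x_{\delta_N}\notin M_{\delta_N}\supset M_\gamma$. By Lemma 5.2, $\overline H\subset T$ is closed and thin, so by Lemma B it contains a thread $w$. This is a thread in $X$ with range disjoint from $W$, hence inequivalent to every $w_i$, contradicting maximality. So $S$ is nonstationary, and any club $C\subset D\setminus S$ is as required. $\square$

**Lemma 8.1.** *For club many $\alpha$, $B_\alpha$ is countable and has an isolated point.*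

*Proof.* Suppose $S=\{\alpha:B_\alpha\text{ is uncountable}\}$ is stationary. We contradict Lemma A with $T=M$. Let $N\in\mathcal E$ with $\delta_N\in S$. If $H\in N$ is $M$-thin, then $\overline H\in N$ is closed and thin. By Lemma C and elementarity some club in $N$ consists of $\alpha$ with $\overline H\cap B_\alpha$ finite; hence $\overline H\cap B_{\delta_N}$ is finite. As $N$ is countable and $B_{\delta_N}$ is uncountable, we can pick $x_N\in B_{\delta_N}$ outside every $M$-thin $H\in N$. This contradicts Lemma A. So $B_\alpha$ is countable for club many $\alpha$. Such a $B_\alpha$ is a nonempty countable locally compact Hausdorff space, so by the Baire category theorem some singleton is open in it. $\square$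

*Proof of Theorem 2.* Now let $M$ also have no local cut points. We derive a contradiction.

**Step 1 (a punctured neighborhood lies on one side).** By Lemma 8.1 there are a stationary set $S$ of limit ordinals and points $x_\alpha$ isolated in $B_\alpha$ $(\alpha\in S)$. Choose a connected open $O_\alpha\ni x_\alpha$ with $O_\alpha\cap B_\alpha=\{x_\alpha\}$ and $O_\alpha\setminus\{x_\alpha\}$ connected. The set $O_\alpha\setminus\{x_\alpha\}$ is covered by the disjoint open sets $M_\alpha$ and $M\setminus\overline{M_\alpha}$, and it meets $M_\alpha$ because $x_\alpha\in\overline{M_\alpha}\setminus M_\alpha$. So $O_\alpha\setminus\{x_\alpha\}\subset M_\alpha$.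

**Step 2 (pressing down the boundary).** Choose an open $P_\alpha\ni x_\alpha$ with $\overline{P_\alpha}$ compact and $\overline{P_\alpha}\subset O_\alpha$. Its boundary $\partial P_\alpha$ is a compact subset of $O_\alpha\setminus\{x_\alpha\}\subset M_\alpha=\bigcup_{\beta<\alpha}M_\beta$, so $\partial P_\alpha\subset M_{f(\alpha)}$ with $f(\alpha)<\alpha$. By pressing down, $f$ takes a constant value $\beta$ on a stationary $S'\subset S$.

**Step 3 (components that are trapped).** For $\alpha\in S'$ we have $x_\alpha\notin M_\alpha\supset\overline{M_\beta}$. Let $C_\alpha$ be the component of $x_\alpha$ in $M\setminus\overline{M_\beta}$. It is open by local connectedness. It is connected, misses $\partial P_\alpha\subset M_\beta$ and meets $P_\alpha$, so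
$$C_\alpha\subset P_\alpha\subset O_\alpha\subset M_\alpha\cup\{x_\alpha\}\subset M_{\alpha+1}. \tag{8.1}$$

**Step 4 (every trapped component meets $M_{\beta+1}$).** $C_\alpha$ is nonempty, open and misses $M_\beta\neq\emptyset$, so it is not closed in the connected space $M$, and there is $z\in\overline{C_\alpha}\setminus C_\alpha$. Since $C_\alpha$ is relatively closed in $M\setminus\overline{M_\beta}$, we get $z\in\overline{M_\beta}\subset M_{\beta+1}$, and the open set $M_{\beta+1}$ meets $C_\alpha$.

**Step 5 (counting).** Distinct components are disjoint and $M_{\beta+1}$ is second countable, so by Step 4 there are only countably many distinct sets $C_\alpha$ $(\alpha\in S')$. Take $\alpha<\alpha'$ in $S'$ with $C_\alpha=C_{\alpha'}$. By (8.1), $x_{\alpha'}\in C_\alpha\subset M_{\alpha+1}\subset M_{\alpha'}$, contradicting $x_{\alpha'}\in B_{\alpha'}$.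

Hence $M$ is metrizable. This proves Theorem 2, and therefore Theorem 1. $\square$

In the long ray the contradiction does not arise because Step 1 fails: a punctured neighborhood of $\alpha$ has a piece on each side.

## 9. The structure of nonmetrizable spaces satisfying (H)

The connectedness of $O\setminus\{x\}$ entered only in the proof of Theorem 2 itself. Everything before it describes all nonmetrizable spaces satisfying (H), the long ray and the long line among them.

**Theorem 3 (PFA).** *Let $M$ satisfy (H) and be nonmetrizable. Then $M=\bigcup_{\alpha<\omega_1}M_\alpha$ with layers as in Section 3, every $B_\alpha\neq\emptyset$, and:*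

(a) *for club many $\alpha$, $B_\alpha$ is countable and has an isolated point;*

(b) *for every stationary $S$ and every choice $x_\alpha\in B_\alpha$ $(\alpha\in S)$, there is a thread $w$ with $\{\alpha\in S:w(\alpha)=x_\alpha\}$ stationary; in particular $M$ contains a closed copy of $\omega_1$;*

(c) *every closed thin subset of $M$ is, on a club of levels $B_\alpha$, the union of finitely many threads.*

*Proof.* The layers are those of Section 3, (a) is Lemma 8.1, and (c) is Lemma C. For (b), include $\langle x_\alpha:\alpha\in S\rangle$ among the parameters of $\mathcal E$. Lemma A with $T=M$ and $x_N=x_{\delta_N}$ gives $N$ with $\delta_N\in S$ and an $M$-thin $H\in N$ with $x_{\delta_N}\in H$. By Lemma C for $\overline H$ and elementarity, there are threads $w_0,\dots,w_{k-1}\in N$ and a club $C\in N$ as in Lemma C. As $\delta_N\in C$,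
$$x_{\delta_N}\in\overline H\cap B_{\delta_N}=\{w_i(\delta_N):i<k\}.$$
If $x_{\delta_N}=w_i(\delta_N)$, then the set $\{\alpha\in S:w_i(\alpha)=x_\alpha\}\in N$ contains $\delta_N$, so it is stationary by the third fact about $\mathcal E$ in Section 4.

Finally, the range of a thread $w:D\to M$ is closed by Lemma 5.5, and $w$ is a homeomorphism onto it. Indeed $w$ is injective. If $w(\alpha_n)\to w(\alpha)$, then each subsequence of $(\alpha_n)$ has a nondecreasing subsequence, whose supremum $\alpha'\in D$ satisfies $w(\alpha')=w(\alpha)$, so $\alpha'=\alpha$; hence $\alpha_n\to\alpha$. Since a club $D$ is homeomorphic to $\omega_1$, the range is a closed copy of $\omega_1$. $\square$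

In the example of Section 4, where $x$ jumps between the two ends of the long line along $S_0$ and $S_1$, part (b) is visible: no thread agrees with $x$ on a club, but $\alpha\mapsto1+\alpha$ agrees with it on the stationary set $S_0$.
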